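# Elementary derivations in six variables and a degree-zero line bundle on a cuspidal cubic

Throughout, $k$ is a field of characteristic $0$, not assumed algebraically closed, and $k^{[n]}$ is the polynomial ring in $n$ variables over $k$.

## 1. Derivations, kernels, finite generation

**Definition (derivation, kernel).** A $k$-derivation of a $k$-algebra $B$ is a $k$-linear map $D:B\to B$ with $D(ab)=aD(b)+bD(a)$. Its kernel $\ker D$ is a $k$-subalgebra of $B$. The derivation is locally nilpotent if for every $b\in B$ some power $D^M$ kills $b$.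

Example: on $k[x,y,u,v]$ take $D=x\,\partial_u+y\,\partial_v$, that is, $Dx=Dy=0$, $Du=x$, $Dv=y$. Then $D(yu-xv)=yx-xy=0$, so $\ker D\supseteq k[x,y,yu-xv]$. Equality holds, by Section 3.

**Definition (elementary derivation).** A $k$-derivation $D$ of $B=k^{[n]}$ is elementary if there are a system of variables $X_1,\dots,X_n$ of $B$ (so $B=k[X_1,\dots,X_n]$) and an integer $0\le m\le n$ such that $DX_i=0$ for $i\le m$ and $DX_j\in k[X_1,\dots,X_m]$ for $j>m$. Then
$$D=\sum_{j=m+1}^{n}a_j(X_1,\dots,X_m)\,\frac{\partial}{\partial X_j}.$$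
With $r=n-m$ we say that $D$ is of type $(m,r)$.

Such a $D$ lowers the degree in $X_{m+1},\dots,X_n$ by one, so it is locally nilpotent. The example above is of type $(2,2)$. A larger one, of type $(3,4)$, on $k[x,y,z,s,t,u,v]$, is
$$x^3\frac{\partial}{\partial s}+y^3\frac{\partial}{\partial t}+z^3\frac{\partial}{\partial u}+x^2y^2z^2\frac{\partial}{\partial v}.$$
A derivation is called triangular if $DX_i\in k[X_1,\dots,X_{i-1}]$ for all $i$. For instance $x\,\partial_y+y\,\partial_z$ on $k[x,y,z]$ is triangular, and in these variables it does not have the elementary shape.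

**Definition (finite generation).** A $k$-algebra is finitely generated if it is $k[b_1,\dots,b_q]$ for finitely many elements $b_i$.

A subalgebra of a polynomial ring need not be finitely generated. Keep the following example in mind. Let $E=k+X\,k[X,Y]\subset k[X,Y]$, and let $E_{d,n}$ be the span of $Y^dX^n$ if this monomial lies in $E$, and $0$ otherwise. Then $E_{0,0}=k$, $E_{d,0}=0$ for $d\ge1$, and $E_{d,1}=k\,XY^d\ne0$ for every $d$. If $E$ were finitely generated, the bihomogeneous components of the generators would be finitely many bihomogeneous generators, and we could drop the constants. Every remaining one has second degree at least $1$. A product of two of them has second degree at least $2$, so $E_{d,1}$ is spanned by the generators of bidegree exactly $(d,1)$. Only finitely many $d$ would have $E_{d,1}\neq0$, a contradiction.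

**Fact 1.** Let $S$ be a domain containing $\mathbb Q$ and $0\ne c\in S$. The kernel of $c\,\partial_u$ on $S[u]$ is $S$. Indeed $c\,\partial_u\sum\lambda_iu^i=\sum ic\lambda_iu^{i-1}$, and $ic\lambda_i=0$ with $i\ge1$ forces $\lambda_i=0$.

## 2. Kernels of elementary derivations of $k^{[6]}$

We can now pose the problem, which comes from the text "Locally Nilpotent Derivations Of Polynomial Rings": *is the kernel of every elementary derivation of $k^{[6]}$ a finitely generated $k$-algebra?* Either prove it, or exhibit an elementary derivation of $k^{[6]}$ whose kernel is not finitely generated.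

Three results surround it.

1. Van den Essen and Janssen proved that elementary derivations of $k^{[n]}$ with $n<6$ have finitely generated kernels.
2. In dimension $7$ there are elementary derivations whose kernel is not finitely generated, for example the derivation of type $(3,4)$ displayed in Section 1 (Roberts; Deveney and Finston). Similar examples exist in every higher dimension.
3. Freudenburg constructed a triangular, but not elementary, derivation of $k^{[6]}$ with non-finitely generated kernel.

The answer is no, over every field $k$ of characteristic $0$. An explicit counterexample on $k[x,y,z,u,v,w]$ is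
$$D=(x^3-y^2z)\,\frac{\partial}{\partial u}+z^3(z-x)\,\frac{\partial}{\partial v}+x^2y(x+y)\,\frac{\partial}{\partial w}.$$
We will see where it comes from, and which types $(m,r)$ admit such examples.

## 3. Types with $m\le2$ or $r\le2$: the kernel is a polynomial ring

Two cases by hand show what to expect.

For $x\,\partial_u+y\,\partial_v$, a linear form $\alpha u+\beta v$ with $\alpha,\beta\in k[x,y]$ is in the kernel if and only if $\alpha x+\beta y=0$, that is, if and only if it is a multiple of $yu-xv$.

For $x^2\partial_u+xy\,\partial_v+y^2\partial_w$ over $k[x,y]$, a form $\alpha u+\beta v+\gamma w$ is in the kernel if and only if $\alpha x^2+\beta xy+\gamma y^2=0$. Then $x\mid\gamma$, say $\gamma=-x\delta$. Dividing by $x$ gives $\alpha x+\beta y-\delta y^2=0$, so $\alpha=y\varepsilon$ and $\beta=\delta y-\varepsilon x$. The form equals $\varepsilon(yu-xv)+\delta(yv-xw)$. The linear kernel elements form a free module with basis $yu-xv$, $yv-xw$. The next lemma says that in such a situation these elements generate the whole kernel.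

**Lemma A.** Let $S=k^{[m]}$, $r\ge1$, let $a_1,\dots,a_r\in S$ have $\gcd$ $1$, and let $D=\sum a_j\partial_{X_j}$ on $S[X]=S[X_1,\dots,X_r]$. If the module $K=\{\sum\alpha_jX_j:\alpha_j\in S,\ \sum\alpha_ja_j=0\}$ is free with basis $\kappa_1,\dots,\kappa_{r-1}$, then $\ker D=S[\kappa_1,\dots,\kappa_{r-1}]$, a polynomial ring in $m+r-1$ variables.

*Proof.* **Step 1: a polynomial ring inside the kernel.** The $\kappa_i$ are linear forms, linearly independent over $\operatorname{Frac}S$. They can be completed to a basis of the linear forms over $\operatorname{Frac}S$, so they are algebraically independent over $S$. Hence $P=S[\kappa_1,\dots,\kappa_{r-1}]$ is a polynomial ring, in particular a UFD, and $P\subseteq\ker D$.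

**Step 2: equality after inverting one coefficient.** Let $a=a_j\ne0$, and put $Y_i=X_i-(a_i/a)X_j$ for $i\ne j$. Then $S_a[X]=S_a[Y_i\,(i\ne j)][X_j]$, $DY_i=a_i-(a_i/a)a=0$ and $DX_j=a$. By Fact 1 the kernel of $D$ on $S_a[X]$ is $S_a[Y_i\,(i\neq j)]$. Since $aY_i\in K\subseteq P$, this kernel lies in $P_a$. So for $\varphi\in\ker D$ and every $a_j\ne0$ there is $M$ with $a_j^M\varphi\in P$.

**Step 3: removing the denominator.** Write $\varphi=\psi/b$ in lowest terms in $\operatorname{Frac}P$. From $a_j^M\psi/b\in P$ we see that $b$ divides $a_j^M$ in $P$, for every nonzero $a_j$ (with $M$ depending on $j$). A divisor in $P$ of a nonzero element of the domain $S$ has degree $0$ in the $\kappa_i$, so $b\in S$, and the divisibility takes place in $S$. A prime factor of $b$ in $S$ would divide every $a_j$, against $\gcd=1$. So $b$ is a unit and $\varphi\in P$. $\square$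

**Proposition B.** Let $D=\sum_{j=1}^ra_j\partial_{X_j}$ be elementary of type $(m,r)$ with $m\le2$ or $r\le2$. Then $\ker D$ is finitely generated. If $D\ne0$, it is a polynomial ring in $m+r-1$ variables.

*Proof.* If $D=0$ the kernel is the whole ring. Let $D\ne0$, so $r\ge1$. Dividing all $a_j$ by their $\gcd$ does not change the kernel, because the ring is a domain. So assume $\gcd(a_j)=1$. By Lemma A it is enough that $K$ is free of rank $r-1$.

If $r=1$, then $K=0$. If $r=2$, then $\alpha_1a_1+\alpha_2a_2=0$ with $a_1,a_2$ coprime gives $K=S\,(a_2X_1-a_1X_2)$, which is free.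

If $m\le2$, consider the exact sequence
$$0\to K\to S^r\xrightarrow{(a_1,\dots,a_r)}S\to S/(a_1,\dots,a_r)\to0 .$$
The global dimension of $S$ is $m\le2$, so the second syzygy $K$ is projective. It is finitely generated, hence free (Quillen–Suslin; for $m=2$, Seshadri), and its rank is $r-1$. $\square$

If $m+r\le5$, then $m\le2$ or $r\le2$, so Proposition B recovers the result for $n<6$. In dimension $6$ the only type left is $(3,3)$.

## 4. Type $(3,3)$: the syzygy module is no longer free

Lemma A is the natural approach, and at $m=r=3$ its hypothesis can fail. For $x\,\partial_u+y\,\partial_v+z\,\partial_w$ over $S=k[x,y,z]$, the Koszul complex is the minimal free resolution of $S/(x,y,z)$ and has length $3$. If $K$ were free, the sequence above would be a free resolution of length $2$, which is impossible.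

Let us see what remains. Put $R=k[x,y,z]$, $B=R[u,v,w]$, $D=f\partial_u+g\partial_v+h\partial_w$ with $f\neq0$, $A=\ker D$, and
$$s=fv-gu,\qquad s'=fw-hu,\qquad t=gw-hv .$$
All three lie in $A$. After inverting $f$ we have $B_f=R_f[s,s'][u]$ with $Ds=Ds'=0$ and $Du=f$. By Fact 1, the kernel there is $R_f[s,s']$, so
$$A=B\cap R_f[s,s'].$$
So $A$ consists of the polynomials in $s,s'$, divided by powers of $f$, that happen to lie in $B$. For example $ft=gs'-hs$.

This suggests a procedure: start from $A'=R[s,s']$, adjoin quotients by $f$ whenever an element of $A'$ is divisible by $f$ in $B$ but not in $A'$, and repeat. If at some stage $A'\cap fB=fA'$, then $A'=A$. Indeed, for $\varphi\in A$ some $f^M\varphi$ is in $A'$, and as long as $M\ge1$ it is in $A'\cap fB=fA'$, so we can lower $M$. If this stage is reached after finitely many adjunctions, $A$ is finitely generated.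

Try it on linear elements for $f=x^3-y^2z$, $g=z^3(z-x)$, $h=x^2y(x+y)$. The curve $f=0$ is parametrized, where $y\ne0$, by $(x:y:z)=(\tau:1:\tau^3)$. Let $F$ be a form of degree $e$. Its restriction $F(\tau,1,\tau^3)$ has two properties.

* It is zero if and only if $f\mid F$: the vanishing means that $x^3-z$ divides $F(x,1,z)$, and one homogenizes.
* A monomial $x^iy^jz^l$ with $i+j+l=e$ restricts to $\tau^{i+3l}$, and
$$i+3l=3e-(2i+3j),\qquad 2i+3j\ne1. \tag{1}$$
So $F(\tau,1,\tau^3)$ has degree at most $3e$ and *never contains $\tau^{3e-1}$*.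

We have $h(\tau,1,\tau^3)=\tau^2(\tau+1)$ and $g(\tau,1,\tau^3)=\tau^{12}-\tau^{10}=\tau^8(\tau-1)\cdot\tau^2(\tau+1)$. Consider $\alpha u+\beta v+\gamma w\in A$ with forms $\alpha\in R_{n+4}$ and $\beta,\gamma\in R_{n+3}$. The condition $\alpha f+\beta g+\gamma h=0$ can be solved for $\alpha$ if and only if $\beta g+\gamma h$ restricts to $0$, that is,
$$\gamma(\tau)=-(\tau^9-\tau^8)\,\beta(\tau). \tag{2}$$

* $n<0$: here $\deg\gamma(\tau)<9$, so $\beta(\tau)=\gamma(\tau)=0$ and $f\mid\beta,\gamma$. Since $\deg\beta,\deg\gamma<3$, both vanish, and then $\alpha=0$. There is no nonzero element.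
* $n=0$: here $\deg\gamma(\tau)\le9$, so $\beta(\tau)=b$ is constant and $\gamma(\tau)=b\tau^8-b\tau^9$. By (1) with $e=3$ the exponent $8$ cannot occur, so $b=0$. Then $\beta,\gamma\in kf$, and the element is a $k$-combination of $s$ and $s'$.
* $n=1$: here $\deg\gamma(\tau)\le12$ and $\tau^{11}$ cannot occur. So $\beta(\tau)=b_0+b_1\tau+b_2\tau^2+b_3\tau^3$ with $b_2=b_3$. If $\beta(\tau)=0$ the element is in $R_1s+R_1s'$. The choices $\beta=y^4$, $xy^3$, $-h$, with restrictions $1$, $\tau$, $-(\tau^2+\tau^3)$, are realized by
$$\begin{aligned}\kappa&=(y^2z^3-x^2yz^2-xy^2z^2)\,u+y^4v+(x^2z^2-yz^3)\,w,\\ \kappa'&=xyz^3\,u+xy^3v+z^3(y-x)\,w\end{aligned}$$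
and by $t$.

To check the first, expand
$$y^4g+(x^2z^2-yz^3)h=x^5yz^2-x^2y^3z^3+x^4y^2z^2-xy^4z^3+y^4z^4-x^3y^2z^3=(x^2yz^2+xy^2z^2-y^2z^3)f .$$
For the second, $xy^3g+z^3(y-x)h=z^3(xy^3z-x^4y)=-xyz^3f$.

So the first round adjoins $t,\kappa,\kappa'$. Next one must treat quadratic elements, then cubic ones, and so on. Here the approach stops working: nothing bounds the degree in $u,v,w$ in which new quotients appear, and to know whether a stage is final one needs the divisibility by $f$ in all degrees at once.

What helps is that the difficulty disappears locally on $\mathbb P^2$. Near each point of the plane one new element is enough, and the kernel becomes a polynomial ring. For instance, where $y\ne0$, $\kappa/y^4=v+\cdots$ will serve. The number of global elements is then controlled by how these local elements glue, and the gluing is recorded by a line bundle on the cubic $f=0$.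

## 5. Line bundles on a plane cubic and the hypothesis (H)

Give $R=k[x,y,z]$ its standard grading. Recall that $H^0(\mathbb P^2,\mathcal O(e))=R_e$ and $H^1(\mathbb P^2,\mathcal O(e))=0$ for all $e$. Let $f\in R_3$ be irreducible and $C=\{f=0\}\subset\mathbb P^2$, an integral projective curve.

**Definition (degree, Picard group).** The isomorphism classes of line bundles (invertible sheaves) on $C$ form a group $\operatorname{Pic}(C)$ under $\otimes$. The degree $\deg L=\chi(L)-\chi(\mathcal O_C)$ is a homomorphism $\operatorname{Pic}(C)\to\mathbb Z$ (textbook). $L$ is torsion if $L^d:=L^{\otimes d}\cong\mathcal O_C$ for some $d\ge1$.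

Examples: from $0\to\mathcal O(-2)\to\mathcal O(1)\to\mathcal O_C(1)\to0$ we get $\chi(\mathcal O_C(1))=3-0=3$, and $\chi(\mathcal O_C)=0$ by the next fact, so $\deg\mathcal O_C(1)=3$. If $\mathcal W\subset\mathcal O_C$ is an invertible ideal sheaf with $\dim_kH^0(\mathcal O_C/\mathcal W)=\ell$ finite, then $\deg\mathcal W=-\ell$. The bundle $\mathcal O_C$ is torsion, while $\mathcal O_C(1)$ is not, because its degree is not $0$.

**Fact 2.** $H^0(C,\mathcal O_C(d))=(R/f)_d$ for all $d$. In particular $H^0(C,\mathcal O_C)=k$. Also $\chi(\mathcal O_C)=0$, so $\chi(L)=\deg L$, and for a line bundle $L$ on $C$: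

* if $\deg L<0$, then $H^0(L)=0$;
* if $\deg L>0$, then $H^1(L)=0$ and $h^0(L)=\deg L$;
* if $\deg L=0$ and $L\not\cong\mathcal O_C$, then $H^0(L)=H^1(L)=0$.

*Proof.* The first claim follows from $0\to\mathcal O(d-3)\to\mathcal O(d)\to\mathcal O_C(d)\to0$ and $H^1(\mathbb P^2,\mathcal O(d-3))=0$. For $d=0$ the same sequence gives $\chi(\mathcal O_C)=\chi(\mathcal O)-\chi(\mathcal O(-3))=1-1=0$. The curve $C$ is Gorenstein, and adjunction gives $\omega_C\cong\mathcal O_{\mathbb P^2}(-3+3)|_C=\mathcal O_C$. So $H^1(L)$ is dual to $H^0(L^{-1})$. A nonzero section of $L$ is an injection $\mathcal O_C\to L$, since $C$ is integral. Its cokernel has finite length, equal to $\chi(L)-\chi(\mathcal O_C)=\deg L$. So $\deg L\ge0$, and if $\deg L=0$ the section is an isomorphism $\mathcal O_C\cong L$. This gives the statements on $H^0$. Those on $H^1$ follow by duality, and then $h^0(L)=\chi(L)=\deg L$ in positive degree. $\square$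

**Definition (hypothesis (H)).** Let $g,h\in R_4$, and let $\mathcal W=(g,h)\mathcal O_C$ be the ideal sheaf they generate (on $\{\ell\ne0\}$, $\ell$ a linear form, it is generated by $g/\ell^4$ and $h/\ell^4$). We assume:

* **(H)** $\mathcal W$ is nonzero and invertible, and $\dim_kH^0(\mathcal O_C/\mathcal W)=3$.

Under (H) we put
$$N:=\mathcal W^{-1}\otimes\mathcal O_C(-1),$$
a line bundle of degree $3-3=0$.

Three examples, all with $f=x^3-y^2z$. This $f$ is irreducible: it has degree $1$ in $z$, with coprime coefficients $x^3$ and $-y^2$. The chart $y=1$ of $C$ is $\operatorname{Spec}k[x,z]/(x^3-z)=\operatorname{Spec}k[\tau]$ with $\tau=x$. If $y=0$ then $x=0$, so the only other point is $(0:0:1)$, a cusp.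

* $g=z^4$, $h=y^3z$. In the chart, $g=\tau^{12}$ and $h=\tau^3$, so $\mathcal W=(\tau^3)$. At $(0:0:1)$, $g$ is a unit. Thus (H) holds, $\mathcal W$ is the ideal of $\{z=0\}\cap C$, $\mathcal W\cong\mathcal O_C(-1)$ and $N\cong\mathcal O_C$.
* $g=z^3(z-x)$, $h=x^2y(x+y)$. In the chart, $g=\tau^8(\tau-1)h$ and $h=\tau^2(\tau+1)$, so $\mathcal W=(\tau^2(\tau+1))$ has colength $3$ there. At $(0:0:1)$, $g$ is a unit. Thus (H) holds.
* $g=xz^3$, $h=yz^3$. At the cusp, with $z=1$, $\mathcal W_P=(x,y)$ is the maximal ideal of the local ring of $x^3=y^2$. If it were principal, one of $x,y$ would generate it, by Nakayama. But $x$ and $y$ generate ideals of colength $2$ and $3$, while $(x,y)$ has colength $1$. So (H) fails.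

## 6. Torsion of $N$ decides finite generation

Let $D=f\partial_u+g\partial_v+h\partial_w$ on $B=R[u,v,w]$ and $A=\ker D$.

**Theorem 1.** Under (H), $A$ is a finitely generated $k$-algebra if and only if $N$ is a torsion element of $\operatorname{Pic}(C)$.

**Theorem 2.** For $f=x^3-y^2z$, $g=z^3(z-x)$, $h=x^2y(x+y)$, (H) holds and $H^0(C,N^d)=0$ for all $d\ge1$. Hence $N$ is not torsion, and $\ker D$ is not finitely generated.

**Theorem 3.** Let $m,r\ge0$. Every elementary derivation $\sum_{j=1}^ra_j(X_1,\dots,X_m)\,\partial/\partial X_{m+j}$ of $k^{[m+r]}$ has finitely generated kernel if and only if $m\le2$ or $r\le2$. If $m\le2$ or $r\le2$ and $D\ne0$, the kernel is a polynomial ring in $m+r-1$ variables.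

Theorem 2 answers the question of Section 2 and uses only the half "not torsion $\Rightarrow$ not finitely generated" of Theorem 1. By Theorem 3, in dimension $6$ exactly the type $(3,3)$ fails, and elementary counterexamples exist in every dimension $n\ge6$. The first example of Section 5 has $N\cong\mathcal O_C$, so for $f=x^3-y^2z$, $g=z^4$, $h=y^3z$ Theorem 1 says that the kernel is finitely generated.

Sections 7 to 12 assume (H) and prove Theorem 1.

## 7. The kernel as sections of a sheaf of algebras on $\mathbb P^2$

**Step 1: a bigrading.** Its purpose is to separate the degree in $u,v,w$ from a twist. Let $\deg x=\deg y=\deg z=(0,1)$, $\deg u=(1,-4)$, $\deg v=\deg w=(1,-3)$. Then $D$ is homogeneous of bidegree $(-1,7)$: $u\mapsto f$ goes from $(1,-4)$ to $(0,3)$, and $v\mapsto g$, $w\mapsto h$ go from $(1,-3)$ to $(0,4)$. So bihomogeneous components of kernel elements are in the kernel, and $A=\bigoplus_{d\ge0,\,n\in\mathbb Z}A_{d,n}$. We have $s,s'\in A_{1,0}$ and $t\in A_{1,1}$. The elements $\kappa,\kappa'$ of Section 4 lie in $A_{1,1}$ for the $D$ considered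 there.

**Step 2: sheaves.** On $\mathbb P^2$ let
$$\mathcal S_d=\bigoplus_{i+j+l=d}\mathcal O(4i+3j+3l)\,u^iv^jw^l .$$
The formula for $D$ gives $\mathcal O$-linear maps $\mathcal S_d\to\mathcal S_{d-1}(7)$: multiplication by $f$ maps $\mathcal O(e)$ to $\mathcal O(e-4+7)=\mathcal O(e+3)$, and multiplication by $g$ or $h$ maps $\mathcal O(e)$ to $\mathcal O(e-3+7)=\mathcal O(e+4)$. Let $\mathcal A_d$ be the kernel, a coherent sheaf, and $\mathcal A=\bigoplus_{d\ge0}\mathcal A_d$, a sheaf of graded algebras with $\mathcal A_0=\mathcal O_{\mathbb P^2}$.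

**Step 3: global sections.** A monomial term $\rho\,u^iv^jw^l$ with $i+j+l=d$ and $\rho$ a form has bidegree $(d,\deg\rho-4i-3j-3l)$. So $H^0(\mathcal S_d(n))=B_{d,n}$. Twisting is exact and $H^0$ is left exact, so
$$A_{d,n}=H^0(\mathbb P^2,\mathcal A_d(n)). \tag{3}$$

**Step 4: trivialization at a point.** Let $P\in\mathbb P^2$, let $\mathcal O=\mathcal O_{\mathbb P^2,P}$ (a regular local ring, hence a UFD), and let $\ell\in\{x,y,z\}$ with $\ell(P)\ne0$. Replace $u,v,w$ by $\ell^4u,\ell^3v,\ell^3w$, $f,g,h$ by $f/\ell^3,g/\ell^4,h/\ell^4$, and $D$ by $\ell^{-7}D$. Then the stalk of $\bigoplus_d\mathcal S_d$ is $\mathcal O[u,v,w]$, and $\mathcal A_P$ is the kernel of $f\partial_u+g\partial_v+h\partial_w$ with $f,g,h\in\mathcal O$. The expressions for $s$ and $s'$ are unchanged, and $\ell^{-1}t$ becomes $gw-hv$. We use the same letters for these local functions.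

Let $\mathcal I=(s,s')\mathcal A$, so $\mathcal I_d=s\mathcal A_{d-1}+s'\mathcal A_{d-1}$ with $\mathcal A_{-1}=0$.

## 8. Locally, one new element is enough

**Proposition C.** (a) If $P\notin C$, then $\mathcal A_P=\mathcal O[s,s']$, a polynomial ring. (b) If $P\in C$ and $g$ generates $\mathcal W_P$, write $h=cg+ef$ with $c,e\in\mathcal O$ and put $p=w-cv-eu$. Then
$$Dp=0,\qquad s'=cs+fp,\qquad t=gp-es, \tag{4}$$
and
$$\mathcal A_P=\mathcal O[s,p]\ \text{(a polynomial ring)},\qquad \mathcal I_P=(s,fp). \tag{5}$$
If $h$ generates $\mathcal W_P$, the same holds after the exchange $(v,g,s)\leftrightarrow(w,h,s')$, which replaces $t$ by $-t$. One of the two cases always occurs for $P\in C$.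

*Proof.* (a) Here $f$ is a unit, so $v=(s+gu)/f$ and $w=(s'+hu)/f$. Thus $\mathcal O[u,v,w]=\mathcal O[s,s'][u]$ with $Ds=Ds'=0$ and $Du=f$. Apply Fact 1.

(b) **Step 1: one of $g,h$ generates $\mathcal W_P$.** By (H), $\mathcal W_P$ is free of rank one over the local ring $\mathcal O_{C,P}$. So $\mathcal W_P/\mathfrak m\mathcal W_P$ is one-dimensional over the residue field and is spanned by the classes of $g,h$. One class is nonzero, and by Nakayama that element generates. Suppose it is $g$; the situation is symmetric under the stated exchange. Then $h\in g\,\mathcal O_{C,P}$, and $\mathcal O_{C,P}=\mathcal O/f$, so $h=cg+ef$.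

**Step 2: the identities (4).** They are direct computations:
$$Dp=h-cg-ef=0,$$
$$cs+fp=cfv-cgu+fw-cfv-efu=fw-(cg+ef)u=s',$$
$$gp-es=gw-cgv-egu-efv+egu=gw-(cg+ef)v=t .$$

**Step 3: coprimality.** The element $f$ is prime in $\mathcal O$, because $\mathcal O/f=\mathcal O_{C,P}$ is a domain. Also $g\notin f\mathcal O$, because $\mathcal W_P\ne0$. So in the UFD $\mathcal O'=\mathcal O[p]$ the element $f$ is still prime and does not divide $g$. Thus $f,g$ are coprime in $\mathcal O'$.

**Step 4: the kernel.** We have $\mathcal O[u,v,w]=\mathcal O'[u,v]$ with $D=f\partial_u+g\partial_v$ over $\mathcal O'$. Since $D$ lowers the degree in $u,v$ by one, it is enough to treat forms in $u,v$ of degree $d$. Over $K'=\operatorname{Frac}\mathcal O'$ we have $K'[u,v]=K'[s][u]$ with $Ds=0$ and $Du=f\neq0$, so the kernel is $K'[s]$ by Fact 1. Hence a form of degree $d$ over $\mathcal O'$ killed by $D$ equals $\lambda(fv-gu)^d$ with $\lambda\in K'$. Its coefficients at $v^d$ and $u^d$ show that $\lambda f^d,\lambda g^d\in\mathcal O'$. As $f,g$ are coprime, $\lambda\in\mathcal O'$.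 So $\mathcal A_P=\mathcal O'[s]=\mathcal O[s,p]$, and $s$ is transcendental over $\mathcal O'$. Finally $\mathcal I_P=(s,cs+fp)=(s,fp)$. $\square$

In the example of Theorem 2, on the chart $y=1$ the element $h$ generates $\mathcal W$ and $g\equiv(z^3-x^2z^2)h$ modulo $f$. The local generator is $p'=v-(z^3-x^2z^2)w+(z^3-x^2z^2-xz^2)u$, which is $\kappa$ with $y=1$. At the cusp, with $z=1$, $g$ is a unit and one may take $p=w-(h/g)v=t/g$.

**Lemma D.** At every $P\in\mathbb P^2$:

* (regularity) $s,s'$ is a regular sequence in the domain $\mathcal A_P$;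
* (quasi-regularity) if $\sum_{a+b=j}c_as^as'^b\in\mathcal I_P^{j+1}$ with $c_a\in\mathcal A_P$, then all $c_a\in\mathcal I_P$.

*Proof.* **Step 1: regularity.** We have $\mathcal I_P\ne\mathcal A_P$, because $\mathcal I$ has no part of degree $0$. In case (a) the claim is clear. In case (b) with $g$ generating, $\mathcal A_P/s=\mathcal O[p]$ is a domain in which $s'\equiv fp\ne0$. If $h$ generates, the same argument shows that $s',s$ is a regular sequence, and we must swap. Let $s'\alpha=s\beta$. Since $s$ is a nonzerodivisor modulo $s'$, $\beta=s'\beta'$. Cancelling $s'$ gives $\alpha=s\beta'$. So $s'$ is a nonzerodivisor modulo $s$.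

**Step 2: quasi-regularity, by induction on $j$.** The case $j=0$ is trivial. Since $\mathcal I_P^{j+1}=\sum_{a+b=j}\mathcal I_P\,s^as'^b$, we may change the $c_a$ by elements of $\mathcal I_P$ so that the sum is $0$. Modulo $s$ we get $c_0s'^j\in(s)$, so $c_0=s\beta\in\mathcal I_P$. Dividing the relation by $s$ gives
$$(c_1+\beta s')s'^{\,j-1}+c_2\,s\,s'^{\,j-2}+\dots+c_j\,s^{j-1}=0 .$$
By induction $c_1+\beta s',c_2,\dots,c_j\in\mathcal I_P$, and since $\beta s'\in\mathcal I_P$, also $c_1\in\mathcal I_P$. $\square$

## 9. Gluing: $N$ appears, and $\mathcal A_d$ is filtered by its powers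

**Proposition E.** $(\mathcal A/\mathcal I)_0=\mathcal O_{\mathbb P^2}$, and for $d\ge1$ multiplication and $t$ give an isomorphism $\mathcal N_d:=(\mathcal A/\mathcal I)_d\cong N^d$ of sheaves on $C$.

*Proof.* **Step 1: the stalks.** $\mathcal I_0=0$ gives the first claim. Let $d\ge1$. If $P\notin C$, then $\mathcal A_P/\mathcal I_P=\mathcal O[s,s']/(s,s')=\mathcal O$ lives in degree $0$, so $\mathcal N_d$ vanishes off $C$. If $P\in C$ and $g$ generates $\mathcal W_P$, then $\mathcal A_P/\mathcal I_P=\mathcal O[p]/(fp)$, whose part of degree $d$ is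
$$\mathcal Op^d/f\mathcal Op^d=\mathcal O_{C,P}\,p^d .$$
The other case is the same with the exchanged generator. So $\mathcal N_d$ is a line bundle on $C$, and the multiplication $\mathcal N_1^{\otimes d}\to\mathcal N_d$ is an isomorphism at each stalk.

**Step 2: which line bundle is $\mathcal N_1$.** The element $t\in A_{1,1}=H^0(\mathcal A_1(1))$ gives a section of $\mathcal N_1(1)$. By (4), modulo $\mathcal I$ we have $t\equiv gp$ where $g$ generates $\mathcal W$; in the exchanged case $t$ is minus ($h$ times the exchanged generator). So locally $t$ is $\pm$ (generator of $\mathcal W$) times (generator of $\mathcal N_1(1)$). Hence $1\mapsto t$ is an injection $\mathcal O_C\to\mathcal N_1(1)$ with image $\mathcal W\cdot\mathcal N_1(1)\cong\mathcal W\otimes\mathcal N_1(1)$. So $\mathcal N_1(1)\cong\mathcal W^{-1}$ and $\mathcal N_1\cong\mathcal W^{-1}\otimes\mathcal O_C(-1)=N$. $\square$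

**Proposition F.** (i) For $0\le j\le d$, multiplication by the $s^as'^b$ with $a+b=j$ gives an isomorphism
$$(\mathcal A/\mathcal I)_{d-j}^{\oplus(j+1)}\cong(\mathcal I^j/\mathcal I^{j+1})_d ,$$
and $(\mathcal I^{d+1})_d=0$. So, writing $\mathcal I_d^j=(\mathcal I^j)_d$, the filtration $\mathcal A_d\supset\mathcal I_d\supset\mathcal I_d^2\supset\dots\supset\mathcal I_d^d\supset0$ has graded pieces
$$(N^{d-j})^{\oplus(j+1)}\quad(0\le j\le d-1),\qquad \mathcal O_{\mathbb P^2}^{\oplus(d+1)}\quad(j=d). \tag{6}$$
(ii) For $d\ge1$ the sequence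
$$0\to\mathcal A_{d-2}\xrightarrow{(s',-s)}\mathcal A_{d-1}^{\oplus2}\xrightarrow{(s,s')}\mathcal I_d\to0 \tag{7}$$
is exact (with $\mathcal A_{-1}=0$).

*Proof.* (i) Since $s,s'$ are global sections of $\mathcal A_1$ without twist, the map $(c_a)\mapsto\sum c_as^as'^b$ is globally defined. It is surjective because the $s^as'^b$ generate $\mathcal I^j$, and injective at every stalk by quasi-regularity. Elements of $\mathcal I^{d+1}$ have degree at least $d+1$, so $(\mathcal I^{d+1})_d=0$. The pieces are given by Proposition E.

(ii) Surjectivity is the definition of $\mathcal I_d$, injectivity is clear, and the composite is $ss'-s's=0$. If $s\beta+s'\gamma=0$, then $s'\gamma\in(s)$, so $\gamma=-s\alpha$ by regularity, and then $\beta=s'\alpha$. $\square$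

## 10. Vanishing of cohomology for twists $n\ge1$

Write $N^e(n)=N^e\otimes\mathcal O_C(n)$, a line bundle of degree $3n$.

**Lemma G.** For $n\ge1$ and $0\le j\le d$ (with $\mathcal I_d^0=\mathcal A_d$),
$$H^1(\mathbb P^2,\mathcal I_d^j(n))=0. \tag{8}$$
Consequently, for $d\ge1$ and $n\ge1$,
$$A_{d,n}\to H^0(C,N^d(n))\ \text{ is surjective.} \tag{9}$$

*Proof.* By (6), $\mathcal I_d^j(n)$ has a finite filtration with pieces sums of $N^e(n)$, $e\ge1$, and of $\mathcal O_{\mathbb P^2}(n)$. The former have degree $3n>0$, so $H^1=0$ by Fact 2, and $H^1(\mathbb P^2,\mathcal O(n))=0$. Long exact sequences give (8). Then (9) follows from $0\to\mathcal I_d(n)\to\mathcal A_d(n)\to N^d(n)\to0$, from (3), and from (8) with $j=1$. $\square$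

## 11. $N$ not torsion: infinitely many generators of bidegree $(d,1)$

*Proof of "$N$ not torsion $\Rightarrow$ $A$ not finitely generated".*

**Step 1: a quotient of $A$ that is easy to describe.** Let $\mathfrak p=\bigoplus_{d,n}H^0(\mathcal I_d(n))$, the kernel of the ring homomorphism $A\to\bigoplus_{d,n}H^0((\mathcal A/\mathcal I)_d(n))$. It is a bihomogeneous ideal of $A$. Put $\bar A=A/\mathfrak p$. Then $\bar A_{0,n}=R_n$, and $\bar A_{d,n}\subseteq H^0(C,N^d(n))$ for $d\ge1$.

**Step 2: the rows $n<0$, $n=0$, $n=1$.** By Fact 2: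

* $\bar A_{d,n}=0$ for $n<0$, since $N^d(n)$ has negative degree (and $R_n=0$ when $d=0$);
* $\bar A_{0,0}=k$, and $\bar A_{d,0}\subseteq H^0(C,N^d)=0$ for $d\ge1$, since $N^d$ has degree $0$ and is not trivial;
* $\bar A_{d,1}=H^0(C,N^d(1))$ has dimension $3$ for every $d\ge1$, by (9).

**Step 3: the contradiction, as for $E=k+Xk[X,Y]$.** If $A$ is finitely generated, so is $\bar A$, and then $\bar A$ is generated by finitely many bihomogeneous nonconstant elements. Their second degrees are at least $0$ by the first item, and not $0$ because $\bigoplus_d\bar A_{d,0}=k$. So a product of two or more of them has second degree at least $2$, and $\bar A_{d,1}$ is spanned by those generators that themselves have bidegree $(d,1)$. Hence $\bar A_{d,1}\ne0$ for only finitely many $d$, against the third item. $\square$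

## 12. $N$ torsion: a finite set of generators

*Proof of "$N$ torsion $\Rightarrow$ $A$ finitely generated".* Let $r\ge1$ be the order of $N$.

**Step 1: an element $\sigma$ that moves $N^i$ to $N^{i+r}$.** Take $d=r$ in (6). The pieces of $\mathcal I_r$ are sums of $N^{r-j}$ with $1\le j\le r-1$, which are nontrivial of degree $0$, and of $\mathcal O_{\mathbb P^2}$. All have $H^1=0$, so $H^1(\mathcal I_r)=0$, and $A_{r,0}\to H^0(C,N^r)\cong H^0(C,\mathcal O_C)=k$ is onto. Choose $\sigma\in A_{r,0}$ whose image $\bar\sigma$ is a nowhere vanishing section of $N^r\cong\mathcal O_C$.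

**Step 2: the candidate generators.** For $1\le i\le r$ the graded $R$-module $\bigoplus_{n\ge1}H^0(C,N^i(n))$ is finitely generated (Serre). To see this, choose a surjection $\bigoplus_q\mathcal O(-m_q)\to N^i$ on $\mathbb P^2$ with kernel $\mathcal G$. For $n\ge n_0$ we have $H^1(\mathcal G(n))=0$, so in these degrees the module is a quotient of a truncation of a finitely generated module over the noetherian ring $R$. The remaining finitely many degrees are finite-dimensional. Choose finitely many homogeneous generators $\bar\eta_{i,l}$ and lift them by (9) to $\eta_{i,l}\in A$. Let $A'\subseteq A$ be the subalgebra generated by $x,y,z,s,s',\sigma$ and all $\eta_{i,l}$. We show $A_{d,n}\subseteq A'$ for all $d,n$.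

**Step 3: the rows $n<0$ and the column $d=0$.** For $n<0$ the pieces (6), twisted by $n$, have no sections, so $A_{d,n}=0$. For $d=0$, $A_{0,n}=R_n\subseteq A'$.

**Step 4: the row $n=0$, by counting.** For $e\ge1$, $h^0(N^e)$ is $1$ if $r\mid e$ and $0$ otherwise. Summing $h^0$ over the pieces (6), with $d-j=ri$, we get
$$\dim A_{d,0}\le\sum_{i\ge0,\ ri\le d}(d-ri+1),$$
which is the number of monomials $\sigma^is^as'^b$ with $ri+a+b=d$. All of them lie in $A_{d,0}$, so it is enough that they are linearly independent. Suppose there is a nontrivial relation, and let $j$ be the smallest value of $a+b$ that occurs with a nonzero coefficient. Modulo $\mathcal I^{j+1}$ only the terms with $a+b=j$ survive, all with the same $i=(d-j)/r$. So $\sum_{a+b=j}\lambda_a\sigma^is^as'^b\in\mathcal I^{j+1}$ with $\lambda_a\in k$. By quasi-regularity at every stalk, $\lambda_a\bar\sigma^i=0$ in $(\mathcal A/\mathcal I)_{d-j}$. But $\bar\sigma^i\ne0$: it is $1$ if $i=0$, and a nowhere vanishing section of $N^{ri}$ otherwise. So all $\lambda_a=0$, a contradiction.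

**Step 5: the rows $n\ge1$, by induction on $d\ge1$.** Elements with smaller $d$ are in $A'$ by induction, and by Step 3 when $d-1=0$. Write $d=qr+i$ with $1\le i\le r$. Multiplication by $\bar\sigma^q$ is an isomorphism $N^i(n)\to N^d(n)$. So for $\xi\in A_{d,n}$ the image of $\xi$ in $H^0(C,N^d(n))$ is $\bar\sigma^q\sum_l\rho_l\bar\eta_{i,l}$ with forms $\rho_l\in R$, and
$$\xi-\sigma^q\sum_l\rho_l\,\eta_{i,l}\in H^0(\mathcal I_d(n)).$$
By (7) twisted by $n$, and $H^1(\mathcal A_{d-2}(n))=0$ (from (8), or trivially if $d=1$), we have $H^0(\mathcal I_d(n))=sA_{d-1,n}+s'A_{d-1,n}\subseteq A'$. Hence $\xi\in A'$. So $A=A'$ is finitely generated, which completes the proof of Theorem 1. $\square$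

## 13. The cuspidal cubic: the exponent $3d-1$ is missing

*Proof of Theorem 2.* Let $f=x^3-y^2z$, $g=z^3(z-x)$, $h=x^2y(x+y)$. In Section 5 we saw that $f$ is irreducible, that (H) holds, and that on the chart $y=1$, where $C$ is $\operatorname{Spec}k[\tau]$, the ideal $\mathcal W$ is generated by $\tau^2(\tau+1)$. Fix $d\ge1$.

**Step 1: turn triviality of $N^d$ into a statement about forms of degree $d$.** It is easier to work with the inverse. Since $\mathcal W$ is invertible,
$$N^{-d}=\mathcal W^{\otimes d}\otimes\mathcal O_C(d)\cong\mathcal W^d\cdot\mathcal O_C(d)\subset\mathcal O_C(d).$$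
By Fact 2, a section of $N^{-d}$ is the class in $(R/f)_d$ of a form $F\in R_d$ whose restriction to $C$ lies in $\mathcal W^d\cdot\mathcal O_C(d)$.

**Step 2: $H^0(C,N^{-d})=0$.** On the chart $y=1$ the condition says that $\tau^{2d}(\tau+1)^d$ divides $F(\tau,1,\tau^3)$ in $k[\tau]$. By (1) with $e=d$, $F(\tau,1,\tau^3)$ has degree at most $3d$, so
$$F(\tau,1,\tau^3)=\lambda\,\tau^{2d}(\tau+1)^d=\lambda\left(\tau^{3d}+d\,\tau^{3d-1}+\cdots\right),\qquad\lambda\in k .$$
Also by (1), the exponent $3d-1$ does not occur on the left. So $d\lambda=0$, and $\lambda=0$ because $\operatorname{char}k=0$. Then $F(\tau,1,\tau^3)=0$, so $f\mid F$ and the section is $0$.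

**Step 3: conclusion.** If $N^d$ were trivial, $N^{-d}$ would be trivial and would have a nonzero section, against Step 2. So $N^d\not\cong\mathcal O_C$ for every $d\ge1$. As $\deg N^d=0$, Fact 2 gives $H^0(C,N^d)=0$. Thus $N$ is not torsion, and by Section 11 $\ker D$ is not finitely generated. $\square$

The case $d=1$ matches the hand computation in Section 4. There $A_{1,0}$ turned out to be spanned by $s$ and $s'$, which agrees with $H^0(C,N)=0$. The three elements $\kappa,\kappa',t$ found in $A_{1,1}$ modulo $R_1s+R_1s'$ correspond to $h^0(C,N(1))=3$.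

## 14. All types with $m\ge3$ and $r\ge3$

*Proof of Theorem 3.* The case $m\le2$ or $r\le2$, including the last sentence of the theorem, is Proposition B. Let $m,r\ge3$. Take $D$ of Theorem 2 on $B=k^{[6]}$, with kernel $A$, and adjoin $m-3$ variables $X'$ and $r-3$ variables $X''$ with $DX'=DX''=0$. Count the $X'$ among the first $m$ variables and the $X''$ among the last $r$, with coefficients $a_j=0$. The extended derivation is elementary of type $(m,r)$. It acts on $B[X',X'']$ coefficientwise, so its kernel is $A[X',X'']$. Setting all $X',X''$ equal to $0$ maps this ring onto $A$. Since $A$ is not finitely generated, neither is $A[X',X'']$. $\square$
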